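# A monotonically normal space with no magnetic base system

Throughout, every space is a regular $T_1$ space unless we say that only $T_1$ is assumed; whenever we build a space, we check regularity. We write $\overline A$ for the closure and $\operatorname{int}A$ for the interior of $A$. A neighborhood of $x$ is a set with $x$ in its interior; it need not be open.

## 1. Monotone normality through neighborhood assignments

**Definition (monotone normality).** A space $X$ is monotonically normal if to each pair $(H,K)$ of disjoint closed sets one can assign an open set $U(H,K)$ such that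

(a) $H\subset U(H,K)\subset\overline{U(H,K)}\subset X\setminus K$;

(b) if $H\subset H'$ and $K\supset K'$, then $U(H,K)\subset U(H',K')$.

Part (a) alone is normality. Part (b) says that the separation is done in a uniform way.

**Example.** Every metric space $(X,\rho)$ is monotonically normal: put $U(H,K)=\{x:\rho(x,H)<\rho(x,K)\}$, with $\rho(x,\emptyset)=\infty$. If $H=\emptyset$, then $U(H,K)=\emptyset$; if $H\neq\emptyset=K$, then $U(H,K)=X$. Otherwise $\overline{U(H,K)}\subset\{x:\rho(x,H)\le\rho(x,K)\}$, which misses $K$ because $\rho(x,K)=0<\rho(x,H)$ for $x\in K$. Condition (b) holds because $\rho(x,H')\le\rho(x,H)$ and $\rho(x,K)\le\rho(x,K')$.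

It is awkward to work with pairs of closed sets. The following standard criterion (Borges) replaces them by pairs consisting of a point and an open set.

**Lemma 0.** Let $X$ be $T_1$. Suppose that for each open $G$ and each $p\in G$ there is an open set $H(p,G)$ with $p\in H(p,G)\subset G$ such that
$$H(p,G)\cap H(q,G')\neq\emptyset\ \Longrightarrow\ p\in G'\ \text{ or }\ q\in G. \tag{1}$$
Then $X$ is monotonically normal, and in particular regular.

**Proof.** First we make the assignment monotone. Put
$$H^*(p,G)=\bigcup\{H(p,G_1): G_1\text{ open},\ p\in G_1\subset G\}.$$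
This set is open, satisfies $p\in H^*(p,G)\subset G$, and grows with $G$. It still satisfies (1): if $H^*(p,G)$ meets $H^*(q,G')$, then some $H(p,G_1)$ meets some $H(q,G_1')$ with $G_1\subset G$ and $G_1'\subset G'$, so $p\in G_1'\subset G'$ or $q\in G_1\subset G$.

For disjoint closed $A,K$ let $U(A,K)=\bigcup_{p\in A}H^*(p,X\setminus K)$. This is open and contains $A$, and (b) holds because $H^*$ is monotone. To see that $\overline{U(A,K)}$ misses $K$, let $q\in K$. The set $H^*(q,X\setminus A)$ is a neighborhood of $q$. If it met $H^*(p,X\setminus K)$ for some $p\in A$, then (1) would give $p\in X\setminus A$ or $q\in X\setminus K$, and both are false. So $q\notin\overline{U(A,K)}$. Finally, points are closed, so normality gives regularity. $\square$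

We say that an assignment $H$ which is monotone in $G$ and satisfies (1) witnesses monotone normality.

**Definition (acyclic monotone normality).** $X$ is acyclically monotonically normal if there are open sets $H(p,G)$ with $p\in H(p,G)\subset G$ ($p\in G$, $G$ open), monotone in $G$, witnessing monotone normality, such that
$$\bigcap_{i<n}H(x_i,X\setminus\{x_{i+1}\})=\emptyset \tag{2}$$
for all distinct $x_0,\dots,x_{n-1}$, $n\ge2$, where $x_n=x_0$.

**Example.** In a metric space let $H(p,G)=\{u:\rho(p,u)<\tfrac12\rho(p,X\setminus G)\}$, read as $X$ if $G=X$. This is monotone in $G$. For (1), suppose $u$ lies in $H(p,G)\cap H(q,G')$ but $q\notin G$ and $p\notin G'$. Then $\rho(p,u)<\frac12\rho(p,q)$ and $\rho(q,u)<\frac12\rho(p,q)$, which contradicts the triangle inequality. For (2), suppose $q$ lies in the intersection. Then $\rho(q,x_i)<\frac12\rho(x_i,x_{i+1})\le\frac12\rho(q,x_i)+\frac12\rho(q,x_{i+1})$, so $\rho(q,x_i)<\rho(q,x_{i+1})$ for all $i$. Going once around the cycle gives a contradiction.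

## 2. Magnetic base systems, GO-spaces, closure-preserving families

**Definition (utterly normal, UNO).** A magnetic base system for $X$ is a family of neighborhood bases $\mathcal B(x)$, $x\in X$, such that whenever $B_x\in\mathcal B(x)$, $B_y\in\mathcal B(y)$ and $B_x\cap B_y\neq\emptyset$, then $x\in\overline{B_y}$ or $y\in\overline{B_x}$. Members of $\mathcal B(x)$ need not be open, but $x$ is in their interiors. A space is utterly normal if it has a magnetic base system, and UNO (Utterly Normal with respect to Open sets) if it has one consisting of open sets.

**Example.** In $\mathbb R$, the family of all intervals centered at their points is not magnetic: $(0,3)$ and $(2,5)$ meet, but neither closure contains the center of the other. Still, $\mathbb R$ is UNO. Call $[k2^{-n},(k+1)2^{-n}]$ ($k$ an integer) a dyadic interval of level $n$, and let $B_n(x)$ be the interior of the union of the one or two dyadic intervals of level $n$ containing $x$. The sets $B_n(x)$, $n<\omega$, form a base at $x$. Suppose $B_n(x)\cap B_q(y)\neq\emptyset$ with $n\le q$. The intersection is open, so it contains a number $u$ that is not dyadic. The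 unique interval $E$ of level $q$ containing $u$ is one of those containing $y$. It lies in the unique interval $E'$ of level $n$ containing $u$, and $E'\subset\overline{B_n(x)}$. So $y\in E\subset E'\subset\overline{B_n(x)}$.

**Definition (GO-space).** A generalized ordered space is a triple $(X,\sigma,\le)$, where $\le$ is a linear order on $X$ and $\sigma$ is a Hausdorff topology on $X$ with a base of order-convex sets.

**Example.** The real line with the base of all half-open intervals $[a,b)$ is a GO-space: these sets are convex, and $x<y$ are separated by $[x,y)$ and $[y,y+1)$.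

**Definition (closure-preserving).** A family $\mathcal F$ of closed subsets of $Y$ is closure-preserving in $Y$ if the union of every subfamily of $\mathcal F$ is closed in $Y$. (For closed members this is the usual condition $\overline{\bigcup\mathcal F'}=\bigcup_{F\in\mathcal F'}\overline F$ for all $\mathcal F'\subset\mathcal F$.)

**Example.** A decreasing sequence $F_0\supset F_1\supset\cdots$ of closed sets is closure-preserving, since the union of a nonempty subfamily is its member of least index. The family of singletons $\{1/n\}$, $n\ge1$, is not closure-preserving in $\mathbb R$, since $0$ is in the closure of the union.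

**Definition (disjoint open refinement).** A pairwise disjoint open refinement of an open cover $\mathcal G$ of a space is a cover by pairwise disjoint open sets, each contained in a member of $\mathcal G$.

**Example.** In a discrete space the singletons refine every cover. In $\mathbb R$ the cover $\{(-\infty,1),(0,\infty)\}$ has no such refinement, because $\mathbb R$ is connected and would have to be contained in one of the two sets.

## 3. Does monotone normality imply utter normality?

One direction is short. Let $\mathcal B$ be a magnetic base system on $X$. For $p\in G$ choose, by regularity, $B\in\mathcal B(p)$ with $\overline B\subset G$, and let $H(p,G)=\operatorname{int}B$. If $H(p,G)$ meets $H(q,G')$, the two chosen sets meet, so $p\in\overline{B_q}\subset G'$ or $q\in\overline{B_p}\subset G$. This is (1), so by Lemma 0 every utterly normal space is monotonically normal.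

The question, from "Perfect Images of Generalized Ordered Spaces" (http://www.math.wm.edu/~lutzer/drafts/PIGO.pdf), is whether the converse holds: is every monotonically normal space utterly normal? For orientation we quote that every space with a monotonically normal compactification, which includes all GO-spaces, is UNO. The difference between the two notions is visible in (1). There, a meeting of two small sets $H(p,G)$, $H(q,G')$ puts a center into one of the larger sets $G,G'$. In a magnetic system the set that meets and the set that catches the center are the same up to closure.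

The answer is no, in ZFC.

**Theorem 1.** There is a monotonically normal space $X$ which is not utterly normal.

**Theorem 2.** The space $X$ of Theorem 1 has the following further properties. It has a base of clopen sets. Every open cover of every subspace has a pairwise disjoint open refinement. It is acyclically monotonically normal. It has a point $\infty$ such that $X\setminus\{\infty\}$ is UNO.

So all the trouble sits at one point. We therefore begin by understanding what it means to add one point.

## 4. Adding one point: a criterion and the easy cases

**Proposition 3.** Let $X$ be regular $T_1$, $\infty\in X$, $Y=X\setminus\{\infty\}$.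

(1) If $X$ is utterly normal, then $\infty$ has a neighborhood base $\mathcal P$ of closed sets such that $\{P\cap Y:P\in\mathcal P\}$ is closure-preserving in $Y$.

(2) Conversely, if $Y$ is utterly normal and such a $\mathcal P$ exists, then $X$ is utterly normal.

**Proof of (1).** Let $\mathcal B$ be magnetic and $\mathcal P=\{\overline C:C\in\mathcal B(\infty)\}$. By regularity each open $G\ni\infty$ contains the closure of some open $G_1\ni\infty$, and some $C\in\mathcal B(\infty)$ lies in $G_1$; so $\mathcal P$ is a neighborhood base of closed sets. For $y\in Y$ choose, by regularity, $B(y)\in\mathcal B(y)$ with $\infty\notin\overline{B(y)}$. If $\operatorname{int}B(y)$ meets $\overline C$, then it meets $C$, so $B(y)\cap C\neq\emptyset$. By magnetism $y\in\overline C$ or $\infty\in\overline{B(y)}$, and the second is excluded. Hence $\operatorname{int}B(y)$ misses every $P\in\mathcal P$ with $y\notin P$. So if $y\in Y$ lies outside a union of sets $P\cap Y$, then it has a neighborhood missing that union. All such unions are closed in $Y$.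

**Proof of (2).** Let $\mathcal B_Y$ be a magnetic base system for $Y$. For $y\in Y$ the set
$$V(y)=Y\setminus\bigcup\{P\in\mathcal P:y\notin P\}$$
contains $y$ and is open in $Y$, because the family is closure-preserving; as $Y$ is open in $X$, it is open in $X$. Let $\mathcal B(y)=\{B\in\mathcal B_Y(y):B\subset V(y)\}$ and $\mathcal B(\infty)=\mathcal P$. These are neighborhood bases in $X$. If $B\in\mathcal B(y)$ meets $P\in\mathcal P$, then $y\in P$, since otherwise $B\subset V(y)$ would miss $P$. Two members of $\mathcal P$ both contain $\infty$. For two centers in $Y$ the magnetism of $\mathcal B_Y$ applies, and closures in $Y$ are contained in closures in $X$. $\square$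

Here are the simplest cases.

If $Y$ is discrete, every family of subsets is closure-preserving in $Y$, and $Y$ is utterly normal via singletons. So every regular $T_1$ space with exactly one nonisolated point is utterly normal.

If $Y$ is utterly normal and $\infty$ has a countable base, then by regularity $\infty$ has a decreasing sequence $P_0\supset P_1\supset\cdots$ of closed neighborhoods forming a base. A decreasing sequence of closed sets is closure-preserving, so $X$ is utterly normal. We record this:
$$\text{if } X\setminus\{\infty\}\text{ is utterly normal and }\infty\text{ has a countable base, then } X\text{ is utterly normal.}\tag{3}$$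
So in a counterexample of this one-point kind, $\infty$ must have uncountable character and $Y$ must have nontrivial convergence.

## 5. Saturating a neighborhood of the extra point

Let us try to prove utter normality when $X$ is monotonically normal and $Y=X\setminus\{\infty\}$ has a magnetic base system. Take $H$ satisfying (1), monotone in $G$. For each $y\in Y$ choose a neighborhood $B(y)\subset H(y,Y)$; this is possible since $Y$ is open. If $B(y)$ meets $H(\infty,G)$, then (1) gives $\infty\in Y$ or $y\in G$, so $y\in G$.

We want to use $C=H(\infty,G)$ as a basic neighborhood of $\infty$. Magnetism requires that $y\in\overline C$ whenever $B(y)$ meets $C$, and we only know that $y\in G$. The natural repair is to add the missing points: let $C_0=C$ and $C_{n+1}=C_n\cup\{y:B(y)\cap C_n\neq\emptyset\}$. The union $C_\omega=\bigcup_nC_n$ contains every $y$ for which $B(y)$ meets $C_\omega$. But do we still have $C_\omega\subset G$?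

Put $G_0=G$ and $G_{j+1}=H(\infty,G_j)$. If $C_0=G_n$, then $C_1\subset G_{n-1}$, $C_2\subset G_{n-2}$, and so on down to $C_n\subset G_0=G$. Nothing controls $C_{n+1}$. Each step of the saturation costs one level, and however deep we start, we have only finitely many levels. This is the exact point where the argument stops.

There is still freedom: we may shrink the sets $B(y)$, hoping that a long chain of meetings can be replaced by a short one. A counterexample must defeat this for every choice of $B(y)$. So we look for two things at once:

1. fixed neighborhoods $U(z)$ and levels $N^0\supset N^1\supset\cdots$ such that if $U(z)$ meets $N^{j+1}$, then $z\in N^j$ (this will give monotone normality);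
2. for every choice of smaller neighborhoods and every $m$, a chain of $m+1$ steps of the small neighborhoods that cannot be replaced by a chain of at most $m$ steps of the large neighborhoods $U$.

We first find a space in which the second item is possible.

## 6. A tree of transfinite sequences

We write $\omega^\omega$ for the ordinal power, a countable ordinal. Let $T$ be the set of all functions $y:\alpha\to\omega$ with $\alpha<\omega^\omega$, and write $|y|=\alpha$. Write $y\le z$ if $z$ extends $y$. Note that if $y\le u$ and $z\le u$, then $y$ and $z$ are comparable, being restrictions of $u$. For $\varphi:T\to\omega$ and $y\in T$ let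
$$V_\varphi(y)=\{z\in T:z\ge y,\ z(\xi)\ge\varphi(z{\restriction}\xi)\text{ for all }\xi\in[\,|y|,|z|)\}.$$
Thus from $y$ onward, at each node the next entry must be at least the number prescribed by $\varphi$ there.

**Example.** If $\varphi$ is constantly $3$, then $V_\varphi(\emptyset)$ consists of the sequences with all entries $\ge3$. For any $\varphi$, the one-term sequence $\langle n\rangle$ lies in $V_\varphi(\emptyset)$ exactly when $n\ge\varphi(\emptyset)$.

**The topology.** Clearly $y\in V_\varphi(y)$ and $V_\varphi(y)\cap V_\psi(y)=V_{\max(\varphi,\psi)}(y)$. If $z\in V_\varphi(y)$, then $V_\varphi(z)\subset V_\varphi(y)$: for $u\in V_\varphi(z)$ and $\xi\in[|y|,|z|)$ we have $u(\xi)=z(\xi)\ge\varphi(z{\restriction}\xi)=\varphi(u{\restriction}\xi)$, and for $\xi\in[|z|,|u|)$ the inequality holds because $u\in V_\varphi(z)$. So the sets $V_\varphi(y)$ are open and form a base at $y$ for a topology on $T$. From now on $T$ carries this topology. Two facts will be used constantly: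
$$y\le z\le u,\ u\in V_\varphi(y)\ \Longrightarrow\ z\in V_\varphi(y);\tag{4}$$
$$V_\varphi(y)\cap V_\psi(z)\neq\emptyset\ \Longrightarrow\ z\in V_\varphi(y)\ \text{ or }\ y\in V_\psi(z).\tag{5}$$
The first is clear, since the conditions on $z$ are among those on $u$. For the second, let $u$ be in the intersection; then $y,z\le u$ are comparable, and (4) puts the longer one into the neighborhood of the shorter one.

$T$ is $T_1$: given $z\neq y$, we need a neighborhood of $y$ missing $z$. If $z>y$, take $\varphi$ with $\varphi(y)=z(|y|)+1$. If $z\not\ge y$, then no $V_\varphi(y)$ contains $z$. By (5), choosing $H(y,G)=V_\chi(y)\subset G$ satisfies (1), so $T$ is monotonically normal and regular by Lemma 0; and (5) also says that the sets $V_\varphi(y)$ form a magnetic base system of open sets, so $T$ is UNO.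

**The large neighborhoods.** Fix an injection $e:\omega^\omega\to\omega$ and let
$$U(y)=\{z\ge y:z(\xi)\ge e(|y|)\text{ for all }\xi\in[\,|y|,|z|)\}.$$
This is $V_\varphi(y)$ for the constant function $\varphi=e(|y|)$, hence an open neighborhood of $y$ to which (4) applies.

**Definition ($U$-chain).** A $U$-chain of length $l$ from $y$ to $z$ is a sequence $y=z_0,z_1,\dots,z_l=z$ with $z_{j+1}\in U(z_j)$ for $j<l$. Necessarily $z_0\le z_1\le\dots\le z_l$. A chain of length $0$ goes from $y$ to $y$.

**Example.** From $\emptyset$ to $\langle n\rangle$ there is a $U$-chain of length $1$ if and only if $n\ge e(0)$. If $n<e(0)$ there is no $U$-chain from $\emptyset$ to $\langle n\rangle$ of any length, since all its members would be $\emptyset$ or $\langle n\rangle$ and some step would go from $\emptyset$ to $\langle n\rangle$.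

## 7. Chains that cannot be shortened

Why do we need sequences of transfinite length? Suppose we used only finite sequences. Let $g_y$ be the constant $\max\{e(s):s\le|y|\}$, and let $x_0\le x_1\le\dots\le x_l$ satisfy $x_{i+1}\in V_{g_{x_i}}(x_i)$. Every entry of $x_l$ at a place $\xi\ge|x_0|$ lies in some $[|x_i|,|x_{i+1}|)$, hence is at least $g_{x_i}\ge e(|x_0|)$. So $x_l\in U(x_0)$: every chain of small neighborhoods collapses to a single $U$-step. The definition of $g_y$ breaks down exactly when $|y|$ is infinite, since the injective function $e$ is unbounded on $\{s:s\le|y|\}$. A sequence of length $\omega$ cannot remember bounds for all its predecessors, and this is what we exploit.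

**The case of two steps.** Let arbitrary functions $g_y:T\to\omega$ be given. Define $w:\omega\to\omega$ recursively by
$$w(\xi)=\max\big(\{0\}\cup\{g_{w\restriction v}(w{\restriction}\xi):1\le v\le\xi\}\big).$$
Then $w\in V_{g_{w\restriction v}}(w{\restriction}v)$ for every $v$ with $1\le v<\omega$. Let $c=g_w(w)$ and let $d=w^\frown c$ be $w$ followed by the entry $c$; then $d\in V_{g_w}(w)$. The number $c$ is now fixed, and we still may choose $v$. Choose $v$ with $e(v)>c$, and $x_0=w{\restriction}v$, $x_1=w$. Then $x_0\to x_1\to d$ are two small steps, but $d\notin U(x_0)$, since $d(\omega)=c<e(v)$. For $m+1$ steps we repeat this at $m$ nested limits, which is why lengths up to $\omega^m$ occur.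

**Lemma 4.** Let functions $g_y:T\to\omega$ $(y\in T)$ and $m\ge1$ be given. There are $x_0<x_1<\dots<x_m<x_{m+1}=d$ in $T$ such that $x_{i+1}\in V_{g_{x_i}}(x_i)$ for $0\le i\le m$, and there is no $U$-chain of length $\le m$ from $x_0$ to $d$.

**Step 1: how long each node's demand stays active.** The purpose is to schedule the demands $g_{w\restriction v}$ so that only finitely many are active at any place. By Cantor normal form, every ordinal $v$ with $1\le v<\omega^\omega$ is uniquely
$$v=\gamma+\omega^ra,\qquad r<\omega,\ 1\le a<\omega,\ \gamma\text{ a multiple of }\omega^{r+1},$$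
where a multiple of $\omega^{r+1}$ is an ordinal $\omega^{r+1}\beta$ ($\beta=0$ allowed). Put
$$r(v)=r,\qquad t(v)=\gamma+\omega^{r+1}=v+\omega^{r+1};$$
the last equality holds because $\omega^ra+\omega^{r+1}=\omega^{r+1}$. For example, $v=\omega\cdot2+3$ has $r(v)=0$ and $t(v)=\omega\cdot3$, while $v=\omega^2+\omega\cdot4$ has $r(v)=1$ and $t(v)=\omega^2\cdot2$.

If $1\le v<\omega^m$, then $t(v)\le\omega^m$. Indeed $r<m$; write $\gamma=\omega^{r+1}\beta$ and $\omega^m=\omega^{r+1}\omega^{m-r-1}$. Since $\gamma<\omega^m$ we have $\beta<\omega^{m-r-1}$, so $t(v)=\omega^{r+1}(\beta+1)\le\omega^m$.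

For $\xi<\omega^m$ let $A_\xi=\{v:1\le v\le\xi<t(v)\}$. This set is finite. Let $v=\gamma+\omega^ra\in A_\xi$. Then $v\le\xi<\omega^m$ gives $r<m$, so there are finitely many possible $r$. Given $r$, from $\gamma\le\xi<\gamma+\omega^{r+1}$ we see that $\gamma$ is the largest multiple of $\omega^{r+1}$ that is $\le\xi$. Given $r$ and $\gamma$, the ordinals $\gamma+\omega^ra$ ($a<\omega$) have supremum $\gamma+\omega^{r+1}>\xi$, so only finitely many $a$ satisfy $\gamma+\omega^ra\le\xi$. For example, if $m\ge2$ and $\xi=\omega\cdot2+3$, then $A_\xi=\{\omega,\ \omega\cdot2,\ \omega\cdot2+1,\ \omega\cdot2+2,\ \omega\cdot2+3\}$.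

**Step 2: the sequence $d$.** Here we meet all active demands. Define $w:\omega^m\to\omega$ by recursion:
$$w(\xi)=\max\big(\{0\}\cup\{g_{w\restriction v}(w{\restriction}\xi):v\in A_\xi\}\big).$$
The maximum exists because $A_\xi$ is finite, and the right side uses only $w{\restriction}\xi$ because $v\le\xi$. If $1\le v<\omega^m$ and $\xi\in[v,t(v))$, then $\xi<\omega^m$ and $v\in A_\xi$, so $w(\xi)\ge g_{w\restriction v}(w{\restriction}\xi)$. Hence
$$w{\restriction}t(v)\in V_{g_{w\restriction v}}(w{\restriction}v)\qquad(1\le v<\omega^m).\tag{6}$$
Let $c=g_w(w)$ and $d=w^\frown c$. Then $|d|=\omega^m+1$ and $d\in V_{g_w}(w)$.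

**Step 3: choosing the stopping places backward.** Now that $d$ is fixed, we choose places so that a $U$-chain cannot skip any of them. For $\xi\le\omega^m$ let
$$S_\xi=\{s<\xi:e(s)\le d(\xi)\}.$$
This is the set of lengths below $\xi$ from which a $U$-step along $d$ can pass over the place $\xi$. It is finite because $e$ is injective. Put $v_m=\omega^m$; so $r(v_m)=m$. Given $v_i$ with $1\le i\le m$ and $r(v_i)=i$, write $v_i=\gamma+\omega^i$ with $\gamma$ a multiple of $\omega^i$ (split off one summand $\omega^i$ from $\omega^ia$). Since $\sup_b(\gamma+\omega^{i-1}b)=v_i$ and $S_{v_i}$ is a finite subset of $v_i$, we can choose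
$$v_{i-1}=\gamma+\omega^{i-1}b,\qquad b\ge1,\qquad v_{i-1}>\max S_{v_i}\ \text{ if } S_{v_i}\neq\emptyset.$$
Then $r(v_{i-1})=i-1$, $v_{i-1}<v_i$, and $t(v_{i-1})=\gamma+\omega^i=v_i$. Also $v_0\ge1$.

Let $x_i=d{\restriction}v_i$ for $0\le i\le m$ and $x_{m+1}=d$. For $i<m$, (6) with $v=v_i$ and $t(v_i)=v_{i+1}$ gives $x_{i+1}\in V_{g_{x_i}}(x_i)$. For $i=m$ we have $x_m=w$ and $d\in V_{g_w}(w)$.

**Step 4: every $U$-chain stops at every $v_i$.** This gives the lower bound on the length. Let $x_0=z_0,\dots,z_l=d$ be a $U$-chain and $s_j=|z_j|$. Since $z_j\le d$, we have $z_j=d{\restriction}s_j$, and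
$$v_0=s_0\le s_1\le\dots\le s_l=\omega^m+1.$$
For $\xi\in[s_j,s_{j+1})$ we have $d(\xi)=z_{j+1}(\xi)\ge e(s_j)$; so if moreover $s_j<\xi$, then $s_j\in S_\xi$.

We claim that each $v_i$ with $1\le i\le m$ is some $s_j$. Since $s_0\le v_i<s_l$, choose $j$ with $s_j\le v_i<s_{j+1}$, and suppose $s_j<v_i$. Then $s_j\in S_{v_i}$, so $s_j<v_{i-1}$ by the choice of $v_{i-1}$. If $i-1\ge1$, then $s_j<v_{i-1}<v_i<s_{j+1}$, so by the same argument $s_j\in S_{v_{i-1}}$ and $s_j<v_{i-2}$. Continuing downward we reach $s_j<v_0=s_0$, a contradiction. So $s_j=v_i$.

Hence the $m+2$ distinct ordinals $v_0<v_1<\dots<v_m<\omega^m+1$ all occur among $s_0,\dots,s_l$. So $l+1\ge m+2$, that is, $l\ge m+1$. $\square$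

## 8. Levels that record chain length

Next we need levels $N^0\supset N^1\supset\cdots$, one system for each target $d$ and depth $m$, such that a $U$-step costs at most one level, while $N^0$ stays away from any $x<d$ that has no $U$-chain of length $\le m$ to $d$. So $N^j$ should contain the $y<d$ with a $U$-chain of length $\le m-j$ to $d$. It should be open, so a neighborhood of each such $y$ must be included. The neighborhood must not come near the other nodes on the branch below $d$. This is done by leaving the branch at once, upward.

Let $S=T\times\{1,2,\dots\}$. For $y<d$ in $T$ let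
$$Q_d(y)=\{y\}\cup\{z>y:z(|y|)>d(|y|)\},\qquad N_d=\{z:z\ge d\}.$$
We have $Q_d(y)=V_\psi(y)$ with $\psi(y)=d(|y|)+1$ and $\psi=0$ elsewhere, and $N_d=V_0(d)$; so both are open. Note that $Q_d(y)$ contains only $y$ from the branch $\{z:z\le d\}$, since $y<z\le d$ gives $z(|y|)=d(|y|)$.

For $s=(d,m)\in S$ and $j\le m$ let
$$A_s^j=\{y<d:\text{there is a }U\text{-chain of length}\le m-j\text{ from }y\text{ to }d\},\qquad N_s^j=N_d\cup\bigcup_{y\in A_s^j}Q_d(y),$$
and let $N_s^j=\emptyset$ for $j>m$. The sets $N_s^j$ are open, and $N_s^{j+1}\subset N_s^j$ because $A_s^{j+1}\subset A_s^j$ for $j+1\le m$.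

**Example.** For $s=(d,1)$: $A_s^1=\emptyset$, so $N_s^1=N_d$; and $A_s^0=\{y<d:d\in U(y)\}$, so $N_s^0$ is $N_d$ together with $Q_d(y)$ for all $y<d$ with $d\in U(y)$.

**Lemma 5.** Let $s=(d,m)\in S$.

(1) If $U(z)\cap N_s^{j+1}\neq\emptyset$, then $z\in N_s^j$.

(2) $d\in N_s^k$ for $k\le m$.

(3) If $x<d$ and $x\notin A_s^j$ $(j\le m)$, then $Q_d(x)\cap N_s^j=\emptyset$. In particular $x\notin\overline{N_s^j}$.

**Proof of (1).** Since $N_s^{j+1}\ne\emptyset$, we have $j+1\le m$. Let $u\in U(z)\cap N_s^{j+1}$.

Case $u\ge d$. Then $z,d\le u$ are comparable. If $z\ge d$, then $z\in N_d\subset N_s^j$. If $z<d$, then $d\in U(z)$ by (4), a $U$-chain of length $1\le m-j$. So $z\in A_s^j$ and $z\in Q_d(z)\subset N_s^j$.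

Case $u\in Q_d(y)$ with $y\in A_s^{j+1}$. Then $z,y\le u$ are comparable. If $z>y$, then $u>y$, so $z(|y|)=u(|y|)>d(|y|)$ and $z\in Q_d(y)\subset N_s^{j+1}\subset N_s^j$. If $z\le y$, then $y\in U(z)$ by (4). Put this step in front of a $U$-chain of length $\le m-j-1$ from $y$ to $d$; the result is a $U$-chain of length $\le m-j$ from $z$ to $d$. As $z\le y<d$, we get $z\in A_s^j\subset N_s^j$.

**Proof of (2).** $d\in N_d\subset N_s^k$.

**Proof of (3).** If $z\ge d$, then $z>x$ and $z(|x|)=d(|x|)$, so $z\notin Q_d(x)$. Hence $Q_d(x)$ misses $N_d$. Now let $y\in A_s^j$ and suppose $u\in Q_d(x)\cap Q_d(y)$. Then $y\neq x$, and $x,y<d$ are comparable. If $x<y$, then $u\ge y>x$, so $u(|x|)=y(|x|)=d(|x|)$, contradicting $u\in Q_d(x)$. If $y<x$, then $u\ge x>y$, so $u(|y|)=x(|y|)=d(|y|)$, contradicting $u\in Q_d(y)$. So $Q_d(x)$ is a neighborhood of $x$ missing $N_s^j$. $\square$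

## 9. The space $X$ and its monotone normality

We now attach $\infty$. An adversary has a magnetic base system, and with it numbers $g_y$; Lemma 4 answers with some $d$, and we would like the level system of $s=(d,m)$ to be present near $\infty$. But $d$ depends on the $g_y$, so all $s\in S$ must be available in advance over the same copy of $T$. We therefore use many copies of $T$, indexed by functions $\tau$ that assign to each of a large set of slots a level system.

Let $0,1$ be two symbols not in $S$, and put $N_0^j=\emptyset$, $N_1^j=T$ for all $j$. For every $a\in S\cup\{0,1\}$,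
$$U(z)\cap N_a^{j+1}\neq\emptyset\ \Longrightarrow\ z\in N_a^j.\tag{7}$$
For $a\in S$ this is Lemma 5(1); for $a=0$ the premise fails, and for $a=1$ the conclusion always holds. Also $N_a^{j+1}\subset N_a^j$ for all $a$.

Let $I=(2^\omega)^+$, the least cardinal above the cardinality of the continuum. Let $\Theta$ be the set of all $\tau:I\to S\cup\{0,1\}$ that take the value $0$ at least once, and
$$X=(T\times\Theta)\cup\{\infty\}.$$
For finite $J\subset I$ and $k<\omega$ put
$$W(J,k)=\{\infty\}\cup\{(y,\tau):y\in N^k_{\tau(i)}\text{ for all }i\in J\}.$$
For $G\subset X$ let $G_\tau=\{y:(y,\tau)\in G\}$. Call $G$ open if every $G_\tau$ is open in $T$ and, in case $\infty\in G$, some $W(J,k)\subset G$.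

**Example.** Let $J=\{i\}$. Over a $\tau$ with $\tau(i)=0$ the set $W(\{i\},k)$ has no points; over a $\tau$ with $\tau(i)=1$ it contains all of $T\times\{\tau\}$; over a $\tau$ with $\tau(i)=s$ its section is $N_s^k$.

**Step 1: $X$ is a $T_1$ space.** Since $W(J\cup J',\max(k,k'))\subset W(J,k)\cap W(J',k')$, the open sets form a topology. The section $W(J,k)_\tau=\bigcap_{i\in J}N^k_{\tau(i)}$ is a finite intersection of open sets (it is $T$ if $J=\emptyset$). So each $W(J,k)$ is open, and these sets form a base at $\infty$. Each $T\times\{\tau\}$ is open and carries the topology of $T$. It is also closed: choose $i$ with $\tau(i)=0$; then $W(\{i\},0)$ misses $T\times\{\tau\}$, and every other point lies in another open copy of $T$. So each point $(y,\tau)$ is closed in the closed set $T\times\{\tau\}$, hence in $X$, and $\{\infty\}$ is closed because $T\times\Theta$ is open. (This is why $\tau$ must take the value $0$: a copy of $T$ over the constant $\tau=1$ would lie in every $W(J,k)$.)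

**Step 2: $X$ is monotonically normal.** We define neighborhoods for Lemma 0, losing one level at $\infty$. If $G$ is open and $(y,\tau)\in G$, choose $\chi$ with $V_\chi(y)\subset G_\tau\cap U(y)$ and put $H((y,\tau),G)=V_\chi(y)\times\{\tau\}$. If $\infty\in G$, choose $J,k$ with $W(J,k)\subset G$ and put $H(\infty,G)=W(J,k+1)\subset W(J,k)$. We verify (1). If the two points are equal, there is nothing to show.

Two points of $T\times\Theta$: if the sets $H((y,\tau),G)$ and $H((z,\tau'),G')$ meet, then $\tau=\tau'$, and (5) puts $z$ into the chosen neighborhood of $y$, which is contained in $G_\tau$, or $y$ into that of $z$, which is contained in $G'_\tau$.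

$\infty\in G$ and $(y,\tau)\in G'$: suppose $H((y,\tau),G')$ meets $H(\infty,G)=W(J,k+1)$. Since $H((y,\tau),G')\subset U(y)\times\{\tau\}$, we have $U(y)\cap N^{k+1}_{\tau(i)}\neq\emptyset$ for all $i\in J$. By (7), $y\in N^k_{\tau(i)}$ for all $i\in J$, so $(y,\tau)\in W(J,k)\subset G$.

By Lemma 0, $X$ is monotonically normal and regular. $\square$

**Remark (why there are so many slots).** Suppose we took a countable $I$ in this construction. Steps 1 and 2 would work unchanged, and $T\times\Theta$ would be UNO by (5). But there would be only countably many sets $W(J,k)$, so $\infty$ would have a countable base, and the space would be utterly normal by (3).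

## 10. No magnetic base system exists

Suppose $\mathcal B$ is a magnetic base system for $X$.

**Step 1: the adversary's choices.** We extract finite data from $\mathcal B$. For each $(y,\tau)$ choose $B(y,\tau)\in\mathcal B((y,\tau))$ with $B(y,\tau)\subset T\times\{\tau\}$, and $g_y^\tau:T\to\omega$ with
$$V_{g_y^\tau}(y)\times\{\tau\}\subset B(y,\tau).$$
For each $i\in I$ choose $C_i\in\mathcal B(\infty)$ with $C_i\subset W(\{i\},0)$. Choose a finite $J_i\subset I$ and $k_i<\omega$ with $W(J_i,k_i)\subset C_i$; enlarging $J_i$ makes $W(J_i,k_i)$ smaller, so we may assume $i\in J_i$. Since $T\times\{\tau\}$ is closed, $\infty\notin\overline{B(y,\tau)}$, so magnetism gives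
$$B(y,\tau)\cap C_i\neq\emptyset\ \Longrightarrow\ (y,\tau)\in\overline{C_i}.\tag{8}$$

The set $C_i$ is squeezed: $W(J_i,k_i)\subset C_i\subset W(\{i\},0)$. On a copy $T\times\{\tau\}$ with $\tau(i)=s$ and $\tau=1$ on $J_i\setminus\{i\}$, this says that the section of $C_i$ lies between $N_s^{k_i}$ and $N_s^0$. That is the situation for which the levels were made. We need one $\tau$ for which this happens, with one value of $k_i$, for every $s\in S$.

**Step 2: a free set of slots.** We find $I_0\subset I$ of size $2^\omega$ and $k<\omega$ such that $k_i=k$ for $i\in I_0$, and $i\notin J_{i'}$ for distinct $i,i'\in I_0$. Recall the $\Delta$-system lemma: if $\kappa$ is regular and uncountable, then every family of $\kappa$ many distinct finite sets has a subfamily of size $\kappa$ in which any two distinct members have the same intersection $R$, the root.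

The cardinal $|I|=(2^\omega)^+$ is regular and uncountable, so some value $k$ is taken by $k_i$ for $|I|$ many $i$. Since $i\in J_i$, each finite set $J$ equals $J_i$ for at most $|J|$ many $i$. So we can thin out to $|I|$ many indices with distinct $J_i$, and by the $\Delta$-system lemma to $|I|$ many indices whose $J_i$ form a $\Delta$-system with finite root $R$. Discard the finitely many indices in $R$, and let $I_0$ be a set of $2^\omega$ of the remaining ones. If $i\neq i'$ are in $I_0$ and $i\in J_{i'}$, then $i\in J_i\cap J_{i'}=R$, which was excluded.

**Step 3: the copy of $T$ that sees everything.** There are countably many lengths $\alpha<\omega^\omega$, and for each of them at most $2^\omega$ functions $\alpha\to\omega$, with exactly $2^\omega$ if $\alpha=\omega$. So $|T|=2^\omega$ and $|S|=|T|\cdot\omega=2^\omega=|I_0|$. Since $|\bigcup_{i\in I_0}J_i|\le2^\omega<|I|$, we can pick $i^*\in I\setminus\bigcup_{i\in I_0}J_i$. As $i\in J_i$, we have $i^*\notin I_0$. Let $\tau$ map $I_0$ onto $S$, let $\tau(i^*)=0$, and let $\tau=1$ elsewhere. Then $\tau\in\Theta$.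

**Step 4: a point of $C_i$.** With $\tau$ fixed, we ask Lemma 4 for a chain. Apply it to $g_y=g_y^\tau$ and $m=\max(k,1)$ to get $x_0<\dots<x_m<x_{m+1}=d$. Let $s=(d,m)$ and pick $i\in I_0$ with $\tau(i)=s$. For $i'\in J_i\setminus\{i\}$ we have $i'\notin I_0$ by Step 2 and $i'\neq i^*$ by Step 3, so $\tau(i')=1$ and $N^k_{\tau(i')}=T$. Since $k\le m$, Lemma 5(2) gives $d\in N_s^k$. Hence
$$(d,\tau)\in W(J_i,k)=W(J_i,k_i)\subset C_i.$$

**Step 5: magnetism drags the chain into $\overline{C_i}$.** We show by downward induction that $(x_a,\tau)\in\overline{C_i}$ for $a=m+1,m,\dots,0$. For $a=m+1$ this is Step 4. If $(x_{a+1},\tau)\in\overline{C_i}$, then the open set $V_{g_{x_a}}(x_a)\times\{\tau\}$, which contains $(x_{a+1},\tau)$, meets $C_i$. So $B(x_a,\tau)\cap C_i\neq\emptyset$, and (8) gives $(x_a,\tau)\in\overline{C_i}$.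

**Step 6: the contradiction at $x_0$.** From $(x_0,\tau)\in\overline{C_i}\subset\overline{W(\{i\},0)}$, and since $T\times\{\tau\}$ is an open copy of $T$ in which $W(\{i\},0)$ has the section $N^0_{\tau(i)}=N_s^0$, we get $x_0\in\overline{N_s^0}$ in $T$. But $x_0<d$, and by Lemma 4 there is no $U$-chain of length $\le m$ from $x_0$ to $d$, so $x_0\notin A_s^0$. Lemma 5(3) gives $x_0\notin\overline{N_s^0}$, a contradiction.

Hence $X$ is monotonically normal and not utterly normal, which proves Theorem 1. $\blacksquare$

## 11. Clopen base, disjoint refinements, acyclicity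

We prove Theorem 2 for the space $X$ of Section 9, property by property.

**$X\setminus\{\infty\}$ is UNO.** The sets $V_\varphi(y)\times\{\tau\}$ are open and form bases at the points $(y,\tau)$. If two of them meet, they have the same $\tau$, and (5) shows that one of them contains the center of the other.

**Clopen base, step 1: $V_\varphi(y)$ is closed in $T$.** Let $z\notin V_\varphi(y)$; we find a neighborhood of $z$ missing $V_\varphi(y)$. If $z$ and $y$ are incomparable, they have no common extension, so $N_z\cap V_\varphi(y)=\emptyset$. If $z<y$, then $Q_y(z)$ contains no element $\ge y$, since such an element $u$ has $u>z$ and $u(|z|)=y(|z|)$. If $z>y$, then $N_z\cap V_\varphi(y)=\emptyset$, since by (4) an element $u\ge z$ of $V_\varphi(y)$ would give $z\in V_\varphi(y)$.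

**Clopen base, step 2: $N_s^j$ is closed in $T$ for all $s=(d,m)$ and $j$.** For $j>m$ it is empty. Let $j\le m$ and $z\notin N_s^j$. Then $z\not\ge d$. If $z<d$, then $z\notin A_s^j$, because $z\in Q_d(z)$, and Lemma 5(3) gives a neighborhood of $z$ missing $N_s^j$.

Let $z$ and $d$ be incomparable, and let $\xi$ be least with $z(\xi)\neq d(\xi)$. We show $N_z\cap N_s^j=\emptyset$. Incomparability gives $N_z\cap N_d=\emptyset$. Suppose $u\in N_z\cap Q_d(y)$ with $y\in A_s^j$. If $|y|>\xi$, then $y\le u$ and $y<d$ would give $u(\xi)=y(\xi)=d(\xi)$, whereas $u(\xi)=z(\xi)\neq d(\xi)$. So $|y|\le\xi<|z|$, and since $y,z\le u$ we get $y<z\le u$. As $u\in Q_d(y)$ and $u>y$, we have $u(|y|)>d(|y|)$. If $|y|<\xi$, then $u(|y|)=z(|y|)=d(|y|)$, a contradiction. If $|y|=\xi$, then $z(|y|)=u(|y|)>d(|y|)$, so $z\in Q_d(y)\subset N_s^j$, a contradiction.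

**Clopen base, step 3: the base of $X$.** The sets $V_\varphi(y)\times\{\tau\}$ are open, and they are closed in the closed set $T\times\{\tau\}$. The sets $W(J,k)$ are open; the complement does not contain $\infty$, and its section at $\tau$ is $T\setminus\bigcap_{i\in J}N^k_{\tau(i)}$, which is open by step 2 (and trivially for the values $0,1$). So these sets are clopen, and together they form a base of $X$.

**Disjoint refinements, step 1: reduction to open subspaces.** An open cover of a subspace $Y$ consists of traces on $Y$ of sets from a family $\mathcal G$ of open subsets of $X$. Let $O=\bigcup\mathcal G$. The traces on $Y$ of a pairwise disjoint open refinement of the cover $\mathcal G$ of $O$ form one for the given cover of $Y$. So it suffices to treat open covers of open subspaces.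

**Disjoint refinements, step 2: open subsets of $T$.** Let $O\subset T$ be open and $\mathcal G$ a cover of $O$ by open subsets of $O$. For each $z\in O$ choose $V(z)=V_{\varphi_z}(z)$ contained in a member of $\mathcal G$. By recursion on $|z|$, put $z\in Z$ if and only if $z\in O$ and $z\notin V(z')$ for all $z'\in Z$ with $z'<z$. The sets $V(z)$, $z\in Z$, cover $O$: a point $z\in O$ either is in $Z$, hence in $V(z)$, or lies in some $V(z')$ with $z'\in Z$. They are pairwise disjoint: if $z\neq z'$ are in $Z$ and $u\in V(z)\cap V(z')$, then $z,z'\le u$ are comparable, say $z<z'$. By (4), $z'\in V(z)$, contradicting $z'\in Z$.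

**Disjoint refinements, step 3: open subsets of $X$.** For open subsets of $T\times\Theta$ apply step 2 in each copy $T\times\{\tau\}$ separately. Let $O\subset X$ be open with $\infty\in O$, covered by $\mathcal G$. Choose $W(J,k)\subset G\in\mathcal G$. This set is clopen, so $O\setminus W(J,k)$ is an open subset of $T\times\Theta$, covered by the open sets $G'\setminus W(J,k)$, $G'\in\mathcal G$. A pairwise disjoint open refinement there, together with $W(J,k)$, is what we want.

**Acyclicity.** Let $H$ be the assignment of Section 9 and $H^*$ the monotone one made from it in the proof of Lemma 0; it satisfies (1). Let $x_0,\dots,x_{n-1}$ be distinct, $n\ge2$, $x_n=x_0$, and suppose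
$$q\in\bigcap_{i<n}H^*(x_i,X\setminus\{x_{i+1}\}).$$
By the definition of $H^*$ there are open $G_i\ni x_i$ with $x_{i+1}\notin G_i$ and $q\in H(x_i,G_i)$ for all $i<n$.

Suppose first that no $x_i$ is $\infty$. Then $H(x_i,G_i)=V_{\chi_i}(y_i)\times\{\tau\}$ with one and the same $\tau$, namely that of $q=(u,\tau)$; here $x_i=(y_i,\tau)$ and $u\in V_{\chi_i}(y_i)$. Since $V_{\chi_i}(y_i)\subset(G_i)_\tau$, we have $y_{i+1}\notin V_{\chi_i}(y_i)$. All $y_i$ are $\le u$, hence comparable. If $y_{i+1}\ge y_i$, then (4) would give $y_{i+1}\in V_{\chi_i}(y_i)$. So $y_{i+1}<y_i$ for all $i<n$, and $y_0>y_1>\dots>y_n=y_0$, which is impossible.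

Otherwise rotate the cycle so that $x_0=\infty$. Then $x_1=(y_1,\tau)$, since $n\ge2$ and the points are distinct. We have $q\in H(\infty,G_0)=W(J,k+1)$ with $W(J,k)\subset G_0$, and $q\in H(x_1,G_1)\subset U(y_1)\times\{\tau\}$. So $U(y_1)\cap N^{k+1}_{\tau(i)}\neq\emptyset$ for all $i\in J$. By (7), $y_1\in N^k_{\tau(i)}$ for all $i\in J$, that is, $x_1\in W(J,k)\subset G_0$, contradicting $x_1\notin G_0$.

This proves Theorem 2. $\blacksquare$

**Remark.** Since $X\setminus\{\infty\}$ is utterly normal and $X$ is not, Proposition 3(2) shows that $\infty$ has no base of closed neighborhoods whose traces are closure-preserving in $X\setminus\{\infty\}$; by Proposition 3, utter normality of $X$ fails exactly for this reason. Also, every space with a monotonically normal compactification is UNO (quoted in Section 3), and UNO implies utterly normal; so $X$ has no monotonically normal compactification.
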